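
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Orderings of higher exponent and the product level of a ring}


\begin{abstract}
Let $A$ be an associative unital ring and $n\ge 1$. We show that $-1$ is a sum of permuted products of $n$-th powers in $A$ if and only if $A$ has no ordering of exponent $n$. No finiteness condition on $A$ is needed. The method is to look for the kernel of the desired signature inside the group of exponent vectors of words. Over a $\mathbb Q$-algebra, a maximal candidate for this kernel has a cyclic $2$-group as quotient, and over a suitable quotient of $A\otimes\mathbb Q$ this group carries the signature. As a consequence, for even $n$ only the largest power $2^k$ of $2$ dividing $n$ matters, and we show by examples that $2^k$ cannot be replaced by $2^{k-1}$ if $k\ge2$.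
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Product level and signatures}

All rings are associative with $1$. Let $A$ be a ring and $n\ge 1$. Take a product $a_1^n a_2^n\cdots a_r^n$ of $n$-th powers, write it as a word of length $rn$ in the letters $a_1,\dots,a_r$, and permute the $rn$ letters of this word arbitrarily. The set of all elements of $A$ obtained in this way is denoted by $\Pi_n(A)$. For example, $xyxy$ and $xyzxzy$ lie in $\Pi_2(A)$ for all $x,y,z\in A$. In other words, $\Pi_n(A)$ consists of the values of the words in elements of $A$ in which every letter occurs a multiple of $n$ times. Let $\Sigma_n(A)$ be the set of finite sums of elements of $\Pi_n(A)$. The \emph{$n$-th product level} $\mathrm{ps}_n(A)$ is the least number of terms in an expression of $-1$ as a sum of elements of $\Pi_n(A)$, and $\mathrm{ps}_n(A)=\infty$ if $-1\notin\Sigma_n(A)$.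

A map $\sigma:A\to\mathbb C$ is a \emph{signature} if
\begin{itemize}
\item $\sigma(xy)=\sigma(x)\sigma(y)$ for all $x,y\in A$;
\item $\sigma(-1)=-1$;
\item the set $P_\sigma=\sigma^{-1}(\{0,1\})$ is closed under addition;
\item there is some $n\ge 1$ with $\sigma(a)^n=1$ for every $a\in A$ with $\sigma(a)\ne 0$.
\end{itemize}
Any such $n$ is an \emph{exponent} of $\sigma$. The sets $P_\sigma$ are called \emph{orderings}, and $\mathrm{Sper}_n(A)$ is the set of orderings $P_\sigma$ for which $\sigma$ has exponent $n$. Every signature satisfies $\sigma(1)=\sigma(-1)^2=1$. Moreover $\sigma(0)=\sigma((-1)\cdot 0)=-\sigma(0)$, so $\sigma(0)=0$.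

When $A$ is a field and $n=2$, a signature of exponent $2$ is the sign function of a field ordering, and $\Pi_2(A)$ is the set of squares. Exponents $n>2$ record more than a sign.

\begin{example}\label{ex:laurent}
Let $n$ be even, $A=\mathbb Q[z^{\pm1}]$, and let $\zeta$ be a primitive $n$-th root of unity. If $cz^l$ is the term of lowest degree in $f\ne0$, put $\sigma(f)=\mathrm{sgn}(c)\,\zeta^l$; put $\sigma(0)=0$. This is a signature of exponent $n$. The only point that needs a word is addition. Let $f,g\in P_\sigma$ be nonzero. If their lowest degrees differ, the lowest term of $f+g$ is that of $f$ or of $g$. If both lowest degrees are $l$, then $\mathrm{sgn}(c)\,\zeta^l=1=\mathrm{sgn}(c')\,\zeta^l$ for the lowest coefficients $c,c'$, so these have the same sign and do not cancel.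
\end{example}

If $\sigma$ has exponent $n$, then $\Pi_n(A)\subseteq P_\sigma$: the values of $\sigma$ commute, so $\sigma$ takes a permuted product of $a_1^n,\dots,a_r^n$ to $\prod\sigma(a_i)^n\in\{0,1\}$. A signature cannot see the order of the factors, and this explains the permutations in the definition of $\Pi_n(A)$. Since $P_\sigma$ is closed under addition and $-1\notin P_\sigma$, we get
\begin{equation}\label{eq:easy}
\mathrm{Sper}_n(A)\neq\emptyset\ \Longrightarrow\ \mathrm{ps}_n(A)=\infty .
\end{equation}
The converse is known to hold for Noetherian rings. The question treated here, taken from \cite{source}, is whether it holds for all rings.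

For commutative $A$ an affirmative answer follows from the Noetherian case by compactness. If $\mathrm{ps}_n(A)=\infty$, then $\mathrm{ps}_n(A_0)=\infty$ for every finitely generated subring $A_0$, and $A_0$ is Noetherian, so it has a signature of exponent $n$. Consider the maps from $A$ to $\{0\}\cup\{\xi\in\mathbb C:\xi^n=1\}$ that restrict to a signature on $A_0$. They form a nonempty subset of a product of finite discrete spaces, and this subset is closed because each condition on the map involves only finitely many of its values. These subsets shrink as $A_0$ grows, so they have a common point, which is a signature of exponent $n$ on $A$. This suggests the answer yes in general, but it does not prove it: a finitely generated noncommutative ring need not be Noetherian, the free ring on two letters being an example.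

In a noncommutative ring $\Pi_n(A)$ can be large. If $a,b$ are units, then
\begin{equation}\label{eq:commutator}
aba^{-1}b^{-1}=a\,b\,a^{-1}\,b^{-1}\cdot a^{n-1}(a^{-1})^{n-1}b^{n-1}(b^{-1})^{n-1}\in\Pi_n(A).
\end{equation}
So $\mathrm{ps}_n(A)=1$ for all $n$ as soon as $-1$ is a multiplicative commutator, as in the real quaternions, where $iji^{-1}j^{-1}=-1$.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $A$ be an associative unital ring and $n\ge1$. Then $\mathrm{ps}_n(A)=\infty$ if and only if $\mathrm{Sper}_n(A)\ne\emptyset$.
\end{theorem}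

Thus the answer is yes: $\mathrm{Sper}_n(A)=\emptyset$ implies $\mathrm{ps}_n(A)<\infty$ for every ring $A$ and every $n\geq 1$. For odd $n$ there is nothing to do, since $-1=(-1)^n\in\Pi_n(A)$ gives $\mathrm{ps}_n(A)=1$, while $\sigma(-1)^n=-1\ne1$ shows $\mathrm{Sper}_n(A)=\emptyset$. \textbf{From now on $n$ is even}, and $2^k$ denotes the largest power of $2$ dividing $n$.

We prove a relative version in which the signature is required to vanish on an ideal and to be $0$ or $1$ on prescribed products. To state it, let $\Lambda$ be a set, whose elements we call \emph{letters}, and let $\lambda:\Lambda\to R$ be a surjection onto a ring $R$. The \emph{value} $\nu(w)\in R$ of a word $w$ in $\Lambda$ is the product of the elements $\lambda(x)$ over its letters $x$, taken in order; the empty word has value $1$. Let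
\[
G=(\mathbb Z/n)^{(\Lambda)}
\]
be the direct sum of copies of $\mathbb Z/n$ indexed by $\Lambda$, and let $|w|\in G$ be the vector of the numbers of occurrences of the letters in $w$, taken mod $n$. For $C\subseteq G$ let $T_C\subseteq R$ be the set of finite sums of values $\nu(w)$ of words with $|w|\in C$; the empty sum $0$ is allowed. If $\Lambda=R=A$ and $\lambda$ is the identity, then $T_{\{0\}}=\Sigma_n(A)$. (The empty word and the empty sum add nothing new, as $1=1^n$ and $0=0^n$.)

\begin{theorem}\label{thm:B}
Let $n$ be even, $A$ a ring, $J$ a two-sided ideal of $A$, and $H_0$ a subgroup of $(\mathbb Z/n)^{(A)}$, with letters $\Lambda=A$. The following are equivalent: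
\begin{enumerate}
\item[(1)] $-1\notin T_{H_0}+J$;
\item[(2)] there is a signature $\sigma$ on $A$ of exponent $n$ with $\sigma(J)=\{0\}$ and $\sigma(\nu(w))\in\{0,1\}$ for all words $w$ with $|w|\in H_0$;
\item[(3)] there is a signature as in $(2)$ which even has exponent $2^k$.
\end{enumerate}
\end{theorem}

Theorem \ref{thm:A} for even $n$ is the case $H_0=0$, $J=0$. As another example, let $X\subseteq A$ and let $H_0$ be generated by the letters $x\in X$. Then the condition on words in (2) says exactly that $\sigma(X)\subseteq\{0,1\}$. Indeed, each $x\in X$ is itself a word with vector in $H_0$, and conversely, in a word $w$ with $|w|\in H_0$ the letters outside $X$ occur a multiple of $n$ times.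

\begin{corollary}\label{cor:C}
For $n$ even and $2^k$ the largest power of $2$ dividing $n$,
\[
\mathrm{ps}_n(A)=\infty\iff\mathrm{Sper}_n(A)\ne\emptyset\iff\mathrm{Sper}_{2^k}(A)\ne\emptyset\iff\mathrm{ps}_{2^k}(A)=\infty .
\]
\end{corollary}

\begin{proposition}\label{prop:D}
For each even $m$ there is a Noetherian domain $A_m$ with $\mathrm{ps}_m(A_m)=1$ and $\mathrm{ps}_{2m}(A_m)=\infty$.
\end{proposition}

With $m=2^{k-1}$, $k\ge2$, this shows that $2^k$ cannot be replaced by $2^{k-1}$ in Corollary \ref{cor:C}: the ring $A_m$ has $\mathrm{ps}_{2^k}(A_m)=\infty$, hence $\mathrm{ps}_n(A_m)=\infty$, but $\mathrm{ps}_{2^{k-1}}(A_m)=1$.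

In Theorem \ref{thm:B} the implication (3)$\Rightarrow$(2) is clear, since $2^k$ divides $n$. For (2)$\Rightarrow$(1), suppose $-1=\sum_i\nu(w_i)+j$ with $|w_i|\in H_0$ and $j\in J$. All terms on the right lie in $P_\sigma$, hence $-1\in P_\sigma$, contradicting $\sigma(-1)=-1$. The work is in (1)$\Rightarrow$(3).

\section{Maximal subgroups of exponent vectors}\label{sec:max}

\subsection{The method}

Let $\sigma$ be a signature of exponent $n$ on a ring $R$, and suppose for the moment that $\sigma$ vanishes only at $0$. If we use only the nonzero elements of $R$ as letters, then $\sigma(\nu(w))$ depends only on $|w|$, and $\sigma$ induces a character of the group of exponent vectors. Its kernel $H$ satisfies $T_H\subseteq P_\sigma$ and hence $-1\notin T_H$. We therefore look for the kernel first, as a subgroup that is as large as possible subject to this last condition, and study the quotient by it.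

Let $\lambda:\Lambda\to R$, $G$ and $T_C$ be as in Section \ref{sec:intro}. Let $H$ be a subgroup of $G$ that is \emph{maximal with} $-1\notin T_H$. By Zorn's lemma, every subgroup $H_0$ with $-1\notin T_{H_0}$ is contained in such an $H$: an expression of $-1$ involves only finitely many words, so the union of a chain of subgroups with this property has the property again. Put
\[
\Gamma=G/H ,
\]
an abelian group with $n\Gamma=0$, written additively. A coset $\gamma\in\Gamma$ is a subset of $G$, so $T_\gamma$ is defined, and $T_0=T_H$. Adding sums and concatenating words gives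
\begin{equation}\label{eq:cones}
0\in T_\gamma,\qquad T_\gamma+T_\gamma\subseteq T_\gamma,\qquad T_\gamma T_\delta\subseteq T_{\gamma+\delta},\qquad 1\in T_0,\qquad -1\notin T_0 .
\end{equation}
For $b\in R$ fix a letter over $b$ and let $[b]\in\Gamma$ be its class. Then $b\in T_{[b]}$, and $b^n\in T_0$ because $n\Gamma=0$. At this stage $b$ may lie in other sets $T_\gamma$ as well.

Maximality of $H$ enters only through the following statement, in which the sum denotes the set of all finite sums of elements of the sets $T_\delta$.
\begin{equation}\label{eq:M}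
\text{If }\Delta\ne0\text{ is a subgroup of }\Gamma,\text{ then }-1\in\textstyle\sum_{\delta\in\Delta}T_\delta .\tag{M}
\end{equation}
Indeed, the preimage $H'$ of $\Delta$ in $G$ is strictly larger than $H$, so $-1\in T_{H'}$. Sorting the words in an expression of $-1$ by their cosets gives \eqref{eq:M}.

\begin{lemma}\label{lem:eps}
Let $\varepsilon=[-1]$. Then $\varepsilon\ne0$, $2\varepsilon=0$, and $T_{\gamma+\varepsilon}=-T_\gamma$ for all $\gamma\in\Gamma$.
\end{lemma}

\begin{proof}
If $\varepsilon=0$, then $-1\in T_0$, which is false. Since $1=(-1)(-1)\in T_{2\varepsilon}$, we have $1\in T_{2i\varepsilon}$ for all $i\ge0$, and hence for all $i\in\mathbb Z$, as $\varepsilon$ has finite order. So $T_{2i\varepsilon}=T_{2i\varepsilon}\cdot1\subseteq T_{2i\varepsilon}T_{-2i\varepsilon}\subseteq T_0$. If $2\varepsilon\ne0$, then \eqref{eq:M} for the subgroup generated by $2\varepsilon$ would give $-1\in T_0$. Finally $-T_\gamma=(-1)T_\gamma\subseteq T_{\gamma+\varepsilon}$, and for the same reason $-T_{\gamma+\varepsilon}\subseteq T_{\gamma+2\varepsilon}=T_\gamma$.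
\end{proof}

\begin{lemma}\label{lem:involution}
$\varepsilon$ is the only element of order $2$ in $\Gamma$.
\end{lemma}

\begin{proof}
Suppose $\gamma\ne\varepsilon$ has order $2$. Then $\gamma+\varepsilon$ has order $2$ as well. By \eqref{eq:M} for $\{0,\gamma\}$ and for $\{0,\gamma+\varepsilon\}$, and by $T_{\gamma+\varepsilon}=-T_\gamma$, we have
\[
-1=s+t,\qquad -1=s'-t'\qquad\text{with } s,s'\in T_0,\ t,t'\in T_\gamma .
\]
Hence $(1+s)(1+s')=-t\,t'$, that is, $-1=s+s'+ss'+tt'$. Since $tt'\in T_{2\gamma}=T_0$, this gives $-1\in T_0$, a contradiction.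
\end{proof}

\subsection{The smallest case: fields and $n=2$}

Let $n=2$ and let $R=\Lambda$ be a field in which $-1$ is not a sum of squares. Choose $H$ as above (starting from $H_0=0$). Every nonzero element of $\Gamma$ has order $2$, so Lemma \ref{lem:involution} gives $\Gamma=\{0,\varepsilon\}$. Each $b\in R$ lies in $T_{[b]}$, so $R=T_0\cup T_\varepsilon=T_0\cup-T_0$. If $b\neq0$ were in both $T_0$ and $T_\varepsilon=-T_0$, then $-1=(-b)\cdot b\cdot(1/b)^2\in T_0$, a contradiction. So the rule $\sigma(b)=1$ for $0\ne b\in T_0$, $\sigma(b)=-1$ for $0\ne b\in T_\varepsilon$ and $\sigma(0)=0$ is well defined. It is multiplicative by \eqref{eq:cones}, and $P_\sigma=T_0$ is closed under addition. We have ordered the field.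

For general $n$ and general rings two things are missing.

\emph{The group.} We want to set $\sigma(b)=\chi([b])$ for a character $\chi$ of $\Gamma$ and to have $P_\sigma=T_0$. So $\chi$ should be injective, and as $n\Gamma=0$ this is possible only if $\Gamma$ is a finite cyclic group. Lemma \ref{lem:involution} takes care of the $2$-part. Section \ref{sec:odd} shows that there is no odd part if $R$ is a $\mathbb Q$-algebra.

\emph{The ring.} Inverses were used to show that the sets $T_\gamma$ meet only in $0$. In general they overlap. For instance, if $R=\mathbb Q\times\mathbb Q$, $e=(1,0)$, $e'=(0,1)$ and $b=(1,-1)$, then $e=e^n\in T_0$ and $e=be\in T_{[b]}$, while $e'\in T_0$ and $e'=-be'\in T_{[b]+\varepsilon}$. At least one of $[b]$ and $[b]+\varepsilon$ is nonzero, so $e$ or $e'$ lies in two different sets $T_\gamma$. A signature has to vanish on one of the two factors. In general one must first pass to a $\mathbb Q$-algebra and then to a suitable quotient of it. This is done in Section \ref{sec:red}, and Section \ref{sec:domain} shows that the quotient is a domain.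

\section{The quotient group is a cyclic $2$-group}\label{sec:odd}

Throughout this section $R$ is a $\mathbb Q$-algebra with letters $\lambda:\Lambda\to R$, and $H$ is maximal with $-1\notin T_H$. Since $\frac rs=rs^{n-1}\bigl(\frac1s\bigr)^n$ for integers $r\ge0$, $s\ge1$, we have $\mathbb Q_{\ge0}\subseteq T_0$, and so each $T_\gamma$ is closed under multiplication by $\mathbb Q_{\ge0}$.

\subsection{Order three for $n=6$, by hand}\label{subsec:three}

Let $n=6$ and suppose $\gamma\in\Gamma$ has order $3$. By \eqref{eq:M}, $-1=t_0+t_1+t_2$ with $t_i\in T_{i\gamma}$. Put $u_0=1+t_0$, $u_1=t_1$, $u_2=t_2$, so that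
\[
u_0+u_1+u_2=0,\qquad u_0\in T_0,\quad u_1\in T_\gamma,\quad u_2\in T_{2\gamma}.
\]
The elements $u_0$, $u_1^3$, $u_2^3$ are in $T_0$. Three \emph{real} numbers $x_0,x_1,x_2$ with sum $0$ and with $x_0,x_1^3,x_2^3\ge0$ are all zero. We look for an algebraic certificate of this fact that uses only products of class $0$ and sixth powers.

If $x_0+x_1+x_2=0$, then
\[
x_1^3+x_2^3=-x_0\,q,\qquad q=x_1^2-x_1x_2+x_2^2 .
\]
The form $q$ is positive definite, but we know nothing about the class of its value at $u_1,u_2$. Its cube, however, is a combination of sixth powers of linear forms with positive coefficients: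
\begin{equation}\label{eq:sixth}
120\,q^3=(2x_1-x_2)^6+(x_1+x_2)^6+(2x_2-x_1)^6+27\bigl(x_1^6+x_2^6+(x_1-x_2)^6\bigr).
\end{equation}
Both sides are symmetric in $x_1,x_2$, and the coefficients of $x_1^6$, $x_1^5x_2$, $x_1^4x_2^2$, $x_1^3x_2^3$ on both sides are $120$, $-360$, $720$, $-840$. (With $\omega=e^{2\pi i/3}$ one has $q=|x_1+\omega x_2|^2$, and the six linear forms are, up to scaling, the orthogonal projections of $x_1+\omega x_2$ to six lines through $0$, neighboring ones at an angle of $30^\circ$.) Cubing $x_1^3+x_2^3=-x_0q$, inserting \eqref{eq:sixth} and using $(x_1+x_2)^6=x_0^6$ gives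
\begin{multline}\label{eq:cert}
-x_0^9=120\,(x_1^3+x_2^3)^3\\
+x_0^3\Bigl((2x_1-x_2)^6+(2x_2-x_1)^6+27\bigl(x_1^6+x_2^6+(x_1-x_2)^6\bigr)\Bigr).
\end{multline}

Suppose first that $u_1$ and $u_2$ commute, and substitute $x_i=u_i$. The right side of \eqref{eq:cert} becomes a sum of products of class $0$: the first term expands into monomials in $u_1^3$ and $u_2^3$, and in the second term powers of $u_0\in T_0$ are multiplied by sixth powers. So $-u_0^9\in T_0$. But $u_0^9=(1+t_0)^9=1+t'$ with $t'\in T_0$. Hence $-1=-u_0^9+t'\in T_0$, a contradiction.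

If $u_1,u_2$ do not commute, \eqref{eq:cert} need not hold for them. But we may replace each product of linear forms by the average of its values over all orders of the factors. This operation is linear, it respects identities between commutative polynomials, and it keeps products of class $0$ in $T_0$, because the class of a product does not depend on the order of its factors. Thus the contradiction persists.

For general $n$ and general odd primes $p$ we keep this argument, but obtain the analog of \eqref{eq:cert} from an existence theorem. The theorem says, roughly, that the certificate exists because the corresponding system of real inequalities has no nonzero solution.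

\subsection{A form of the Kadison--Dubois theorem}

\begin{lemma}\label{lem:KD}
Let $D\supseteq\mathbb Q$ be a commutative ring and $Q\subseteq D$ a subset with $\mathbb Q_{\ge0}\subseteq Q$, $Q+Q\subseteq Q$, $QQ\subseteq Q$ and $-1\notin Q$, such that for each $f\in D$ there is $N\in\mathbb N$ with $N-f\in Q$. Then there is a ring homomorphism $\varphi:D\to\mathbb R$ with $\varphi(Q)\subseteq\mathbb R_{\ge0}$.
\end{lemma}

\begin{proof}
Applying the last hypothesis to $f$ and $-f$, we find for each $f\in D$ an integer $N_f\ge1$ with $N_f\pm f\in Q$. Let $K$ be the set of $\mathbb Q$-linear maps $\varphi:D\to\mathbb R$ with $\varphi(1)=1$ and $\varphi(Q)\subseteq\mathbb R_{\ge0}$. The homomorphism will be an extreme point of $K$.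

\emph{$K$ is not empty.} On $\mathbb Q\cdot1$ put $\varphi(r)=r$. No negative rational lies in $Q$, since a positive multiple of it is $-1$; so $\varphi$ is nonnegative on $Q\cap\mathbb Q$. By Zorn's lemma it suffices to extend such a $\varphi$ from a subspace $W\ni1$, on which it is nonnegative on $Q\cap W$, to $W+\mathbb Qf$, where $f\notin W$. The sets
\[
\{\varphi(w):w\in W,\ f-w\in Q\}\quad\text{and}\quad\{\varphi(w'):w'\in W,\ w'-f\in Q\}
\]
are nonempty (take $w=-N_f$, $w'=N_f$). Whenever $f-w,\,w'-f\in Q$, then $w'-w\in Q$ and so $\varphi(w)\le\varphi(w')$. Hence the supremum of the first set is at most the infimum of the second, and we let $\varphi(f)$ be a real number between them. Let $w+rf\in Q$ with $w\in W$, $r\in\mathbb Q$. If $r=0$, then $\varphi(w)\ge0$ by assumption. If $r>0$, then $f-(-w/r)\in Q$, so $\varphi(f)\ge-\varphi(w)/r$. If $r<0$, then $w/|r|-f\in Q$, so $\varphi(f)\le\varphi(w)/|r|$. In all cases $\varphi(w+rf)\ge0$.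

\emph{Extreme points.} $K$ is a convex and closed subset of $\mathbb R^D$ with the product topology, and it is contained in $\prod_f[-N_f,N_f]$, so it is compact. By the Krein--Milman theorem it has an extreme point. Let $\varphi$ be one.

\emph{$\varphi$ is multiplicative.} First let $q\in D$ with $q,1-q\in Q$; then $0\le\varphi(q)\le1$. We claim $\varphi(qf)=\varphi(q)\varphi(f)$ for all $f\in D$. If $0<\varphi(q)<1$, then
\[
f\mapsto\frac{\varphi(qf)}{\varphi(q)}\qquad\text{and}\qquad f\mapsto\frac{\varphi((1-q)f)}{1-\varphi(q)}
\]
belong to $K$, and $\varphi$ is their convex combination with coefficients $\varphi(q)$ and $1-\varphi(q)$. Since $\varphi$ is extreme, both equal $\varphi$, and the claim follows. If $\varphi(q)=0$, then $0\le\varphi(q(N_f\pm f))=\pm\varphi(qf)$, so $\varphi(qf)=0$. If $\varphi(q)=1$, the previous case applied to $1-q$ gives $\varphi((1-q)f)=0$, so $\varphi(qf)=\varphi(f)$. Now let $g\in D$ be arbitrary and put $N=N_g$ and $q=(N+g)/2N$. Then $q$ and $1-q=(N-g)/2N$ lie in $Q$, and $g=2Nq-N$. By linearity $\varphi(gf)=\varphi(g)\varphi(f)$ for all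 $f$.
\end{proof}

\subsection{No elements of odd order}

\begin{proposition}\label{prop:odd}
$\Gamma$ has no element of odd prime order.
\end{proposition}

\begin{proof}
Suppose $\gamma\in\Gamma$ has odd prime order $p$. By \eqref{eq:M}, $-1=\sum_{i=0}^{p-1}t_i$ with $t_i\in T_{i\gamma}$. Put $u_0=1+t_0\in T_0$ and $u_i=t_i\in T_{i\gamma}$ for $1\le i\le p-1$, so $\sum_{i=0}^{p-1}u_i=0$.

\emph{Step 1: symmetrization.} Let $\mathcal P=\mathbb Q[X_1,\dots,X_{p-1}]$, let $\mathcal P_d$ be the space of forms of degree $d$, and put $X_0=-(X_1+\dots+X_{p-1})$. Let $\mathrm{ev}:\mathcal P_1\to R$ be the $\mathbb Q$-linear map with $\mathrm{ev}(X_i)=u_i$ for $i\ge1$. Then also $\mathrm{ev}(X_0)=u_0$. The map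
\[
(\ell_1,\dots,\ell_d)\mapsto\frac1{d!}\sum_{\pi\in S_d}\mathrm{ev}(\ell_{\pi(1)})\cdots\mathrm{ev}(\ell_{\pi(d)})
\]
on $\mathcal P_1^d$ is multilinear and symmetric, and $\mathcal P_d$ is the $d$-th symmetric power of $\mathcal P_1$. So there is a linear map $\Theta_d:\mathcal P_d\to R$ sending $\ell_1\cdots\ell_d$ to this average for all $\ell_i\in\mathcal P_1$.

\emph{Step 2: cones.} Let $\mathcal C_d\subseteq\mathcal P_d$ be the set of $\mathbb Q_{\ge0}$-linear combinations of products of degree $d$ of the form
\[
X_0^{e_0}X_1^{e_1}\cdots X_{p-1}^{e_{p-1}}\,\ell_1^n\cdots\ell_r^n,\qquad r\ge0,\quad \ell_j\in\mathcal P_1,\quad\sum_{i}ie_i\equiv0\pmod p .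
\]
Then $\mathcal C_d\mathcal C_{d'}\subseteq\mathcal C_{d+d'}$ and $\mathcal C_0=\mathbb Q_{\ge0}$. Moreover
\begin{equation}\label{eq:theta}
\Theta_d(\mathcal C_d)\subseteq T_0 .
\end{equation}
Indeed, in each permuted product $u_i\in T_{i\gamma}$ occurs $e_i$ times and $\mathrm{ev}(\ell_j)\in T_{[\mathrm{ev}(\ell_j)]}$ occurs $n$ times. The total class is $\sum_iie_i\gamma+\sum_jn[\mathrm{ev}(\ell_j)]=0$, whatever the order of the factors.

\emph{Step 3: an order unit.} The $n$-th powers of linear forms span $\mathcal P_n$, by the polarization identity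
\[
n!\,m_1\cdots m_n=\sum_{\emptyset\ne I\subseteq\{1,\dots,n\}}(-1)^{n-|I|}\Bigl(\sum_{i\in I}m_i\Bigr)^n .
\]
Choose a basis $\ell_1^n,\dots,\ell_M^n$ of $\mathcal P_n$ consisting of such powers, and put $S=\sum_{s=1}^M\ell_s^n\in\mathcal C_n$. Then $S\neq0$. For $h\geq 0$ the products $\ell_{s_1}^n\cdots\ell_{s_h}^n$ span $\mathcal P_{nh}$, and $S^h$ is the sum of these products over all tuples $(s_1,\dots,s_h)$. If $f\in\mathcal P_{nh}$ is written as a combination of these products and $N$ is at least as large as all coefficients, then $NS^h-f\in\mathcal C_{nh}$. Thus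
\begin{equation}\label{eq:unit}
\text{for every } f\in\mathcal P_{nh}\text{ there is }N\in\mathbb N\text{ with }NS^h-f\in\mathcal C_{nh}.
\end{equation}

\emph{Step 4: $-S^h\in\mathcal C_{nh}$ for some $h\ge0$.} Suppose that this holds for no $h$. In the field of fractions of $\mathcal P$ put
\[
D=\{f/S^h:h\ge0,\ f\in\mathcal P_{nh}\},\qquad Q=\{f/S^h:h\ge0,\ f\in\mathcal C_{nh}\}.
\]
Then $D$ is a ring containing $\mathbb Q$. Since $S^h\in\mathcal C_{nh}$, two fractions in $Q$ can be brought to a common denominator with numerators still in the cones, so $Q$ is closed under addition. It is clearly closed under multiplication and contains $\mathbb Q_{\ge0}$. By our assumption $-1\notin Q$, and \eqref{eq:unit} is the last hypothesis of Lemma \ref{lem:KD}. Let $\varphi:D\to\mathbb R$ be the homomorphism given by the lemma.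

We show that $\varphi$ is, up to scaling, evaluation at a nonzero real point. Since $\sum_s\varphi(\ell_s^n/S)=\varphi(1)=1$, there is $\ell=\ell_s$ with $c:=\varphi(\ell^n/S)>0$. Define a $\mathbb Q$-linear map
\[
\rho:\mathcal P_1\to\mathbb R,\qquad\rho(m)=\varphi(m\ell^{n-1}/S)/c ,
\]
so $\rho(\ell)=1$. For $m_1,\dots,m_{nh}\in\mathcal P_1$ we have
\[
\prod_{i=1}^{nh}\frac{m_i\ell^{n-1}}S=\frac{m_1\cdots m_{nh}}{S^h}\Bigl(\frac{\ell^n}S\Bigr)^{h(n-1)} .
\]
Applying $\varphi$ gives $c^{nh}\prod_i\rho(m_i)=\varphi(m_1\cdots m_{nh}/S^h)\,c^{h(n-1)}$, that is,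
\begin{equation}\label{eq:point}
\varphi(m_1\cdots m_{nh}/S^h)=c^h\prod_{i=1}^{nh}\rho(m_i).
\end{equation}
For all $i,j\in\{0,\dots,p-1\}$ the form $X_i^pX_j^{p(n-1)}$ lies in $\mathcal C_{pn}$, because $ip+jp(n-1)\equiv0\pmod p$. By \eqref{eq:point} with $h=p$, and as $c>0$,
\[
\rho(X_i)^p\,\rho(X_j)^{p(n-1)}\ge0 .
\]
Here $p$ is odd and, as $n$ is even, $p(n-1)$ is odd. So $\rho(X_i)\rho(X_j)\ge0$ for all $i,j$. On the other hand $\sum_{i=0}^{p-1}\rho(X_i)=\rho(0)=0$, and hence
\[
0=\Bigl(\sum_i\rho(X_i)\Bigr)^2\ge\sum_i\rho(X_i)^2 .
\]
Thus all $\rho(X_i)$ vanish and $\rho=0$, contradicting $\rho(\ell)=1$.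

\emph{Step 5: conclusion.} Take $h$ with $-S^h\in\mathcal C_{nh}$ and $N$ from \eqref{eq:unit} for $f=X_0^{nh}$. Then
\[
-X_0^{nh}=(NS^h-X_0^{nh})+N(-S^h)\in\mathcal C_{nh} .
\]
By \eqref{eq:theta}, $-u_0^{nh}=\Theta_{nh}(-X_0^{nh})\in T_0$. But $u_0^{nh}=(1+t_0)^{nh}=1+t'$ with $t'\in T_0$, so $-1=-u_0^{nh}+t'\in T_0$, a contradiction.
\end{proof}

\begin{corollary}\label{cor:cyclic}
$\Gamma$ is cyclic of order $2^j$ for some $j\geq 1$ with $2^j\mid 2^k$, and $\varepsilon$ is its element of order $2$. In particular, every nonzero subgroup of $\Gamma$ contains $\varepsilon$.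
\end{corollary}

\begin{proof}
Since $n\Gamma=0$ and there is no element of odd prime order, every element of $\Gamma$ has order a power of $2$ dividing $n$, hence dividing $2^k$. Let $\gamma$ be an element of largest order, say $2^j$. By Lemma \ref{lem:eps}, $\varepsilon$ has order $2$, so $j\ge1$. We show by induction on $i$ that every $\delta$ of order $2^i$ lies in $\langle\gamma\rangle$; here $i\le j$ by the choice of $\gamma$. This is clear for $i=0$. If $i\ge1$, then $2^{i-1}\delta$ and $2^{j-1}\gamma$ have order $2$, so both are equal to $\varepsilon$ by Lemma \ref{lem:involution}. Hence $2^{i-1}(\delta-2^{j-i}\gamma)=0$, so $\delta-2^{j-i}\gamma$ has order $2^{i'}$ with $i'<i$ and lies in $\langle\gamma\rangle$ by induction. Then so does $\delta$. Thus $\Gamma=\langle\gamma\rangle$, and the other assertions are clear.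
\end{proof}

\section{Two reductions}\label{sec:red}

We return to Theorem \ref{thm:B} and assume (1), that is, $-1\notin T_{H_0}+J$, where the letters are the elements of $A$. Section \ref{sec:odd} needs a $\mathbb Q$-algebra, and the example $\mathbb Q\times\mathbb Q$ shows that we need a quotient. In passing to a quotient we keep the letters and do not identify letters that acquire the same value. This has the advantage that the sets $T_C$ of the quotient ring are simply the images of the old ones.

\begin{lemma}\label{lem:red}
There are a $\mathbb Q$-algebra $B$, a surjection $\Lambda'\to B$ from a set of letters, a subgroup $H_0'$ of $(\mathbb Z/n)^{(\Lambda')}$ and a ring homomorphism $\pi:A\to B$ with the following properties.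
\begin{enumerate}
\item[(a)] $-1\notin T_{H_0'}$ in $B$.
\item[(b)] For every nonzero two-sided ideal $I$ of $B$ we have $-1\in T_{H_0'}+I$.
\item[(c)] If $\sigma$ is a signature on $B$ of exponent $2^k$ with $\sigma(\nu(w'))\in\{0,1\}$ for all words $w'$ with $|w'|\in H_0'$, then $\sigma\circ\pi$ is a signature on $A$ as required in Theorem \ref{thm:B}\,(3).
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The $\mathbb Q$-algebra.} Let $A'=A\otimes_{\mathbb Z}\mathbb Q$, let $\Lambda'=A\times\mathbb N_{>0}$, and let the letter $(a,m)$ have the value $a\otimes\frac1m$. By taking common denominators one sees that every element of $A'$ is of this form. Let $H_0'$ be the image of $H_0$ under the map induced by $a\mapsto(a,1)$, and let $J'=\{j\otimes\frac1m:j\in J,\ m\ge1\}$, a two-sided ideal of $A'$. We claim that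
\[
-1\notin T_{H_0'}+J'.
\]
Let $w'$ be a word with $|w'|\in H_0'$, and let $w$ be the word obtained from it by replacing each letter $(a,m)$ by $a$. The map $(a,m)\mapsto a$ is a left inverse of $a\mapsto(a,1)$, so the induced map of exponent vectors takes $H_0'$ to $H_0$. Hence $|w|\in H_0$. Also $\nu(w')=\nu(w)\otimes\frac1K$, where $K\ge1$ is the product of the numbers $m$ over the letters of $w'$. So if $-1\in T_{H_0'}+J'$, then clearing denominators gives integers $L\ge1$, $L_i\ge1$, $L_0$, words $w_i$ with $|w_i|\in H_0$, and $j\in J$ such that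
\[
\Bigl(L+\sum_iL_i\nu(w_i)+L_0j\Bigr)\otimes1=0 .
\]
The kernel of $A\to A\otimes\mathbb Q$ consists of the elements of finite additive order. Hence $e\bigl(L+\sum_i L_i\nu(w_i)+L_0j\bigr)=0$ in $A$ for some $e\ge1$, and
\[
-1=(eL-1)\cdot1+\sum_ieL_i\nu(w_i)+eL_0j\in T_{H_0}+J ,
\]
contrary to assumption.

\emph{The quotient.} By Zorn's lemma there is a two-sided ideal $J_1\supseteq J'$ of $A'$ that is maximal with $-1\notin T_{H_0'}+J_1$. Let $B=A'/J_1$, let the letters $\Lambda'$ take their values in $B$ via $\Lambda'\to A'\to B$, and let $\pi$ be the composition $A\to A'\to B$. Now (a) holds because $T_{H_0'}$ in $B$ is the image of $T_{H_0'}$ in $A'$, and (b) is the maximality of $J_1$.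

\emph{Pulling back.} Let $\sigma$ be as in (c). Then $\sigma\circ\pi$ is multiplicative, takes $-1$ to $-1$, and has exponent $2^k$. Its set $P_{\sigma\circ\pi}$ is the preimage of $P_\sigma$ under an additive map, so it is closed under addition. Since $\pi(J)=0$, it vanishes on $J$. If $w$ is a word in $A$ with $|w|\in H_0$, replace each letter $a$ by $(a,1)$ to get a word $w'$ with $|w'|\in H_0'$ whose value in $B$ is $\pi(\nu(w))$. Thus $\sigma(\pi(\nu(w)))\in\{0,1\}$.
\end{proof}

\section{The reduced ring is a domain}\label{sec:domain}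

Let $B$, $\Lambda'$ and $H_0'$ be as in Lemma \ref{lem:red}. By (a) and Section \ref{sec:max} we can choose a subgroup $H\supseteq H_0'$ maximal with $-1\notin T_H$. We use the notation $\Gamma$, $T_\gamma$, $[b]$, $\varepsilon$ for it. By Corollary \ref{cor:cyclic}, $\Gamma$ is a cyclic $2$-group. Since $T_{H_0'}\subseteq T_0$, property (b) gives
\begin{equation}\label{eq:star}
-1\in T_0+I\qquad\text{for every nonzero two-sided ideal } I\text{ of }B .
\end{equation}
The goal is to show that $B$ is a domain and that each nonzero $b\in B$ lies in exactly one of the sets $T_\gamma$. The first step is to see that $T_0$ meets $-T_0=T_\varepsilon$ only in $0$.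

\begin{lemma}\label{lem:support}
$T_0\cap-T_0=\{0\}$.
\end{lemma}

\begin{proof}
Taking the $(n-1)$-st difference of the polynomial $t^n$ lowers the degree to $1$:
\[
\sum_{i=0}^{n-1}(-1)^{n-1-i}\binom{n-1}i(x+i)^n=n!\,x+c,\qquad c\in\mathbb Z .
\]
This holds for every $x\in B$, as $x$ commutes with integers. All $n$-th powers and all nonnegative rationals are in $T_0$, and $T_0$ is closed under multiplication by $\mathbb Q_{\ge0}$. Hence $x\in T_0-T_0$, and so $B=T_0-T_0$.

The set $I=T_0\cap-T_0$ is an additive group with $T_0I\subseteq I$ and $IT_0\subseteq I$. By $B=T_0-T_0$ it is a two-sided ideal. If $I\ne0$, then \eqref{eq:star} gives $-1\in T_0+I\subseteq T_0$, a contradiction.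
\end{proof}

\begin{lemma}\label{lem:overlap}
If $b\in T_\gamma\cap T_\delta$ with $\gamma\ne\delta$, then $b^n=0$.
\end{lemma}

\begin{proof}
Put $\eta=\delta-\gamma\neq0$. Regard $i$ of the factors of $b^n$ as elements of $T_\delta$ and the other $n-i$ as elements of $T_\gamma$. Since $n\gamma=0$, this gives $b^n\in T_{i\delta+(n-i)\gamma}=T_{i\eta}$ for $0\le i\le n$, so $b^n\in T_\theta$ for all $\theta\in\langle\eta\rangle$. By Corollary \ref{cor:cyclic}, $\varepsilon\in\langle\eta\rangle$. Thus $b^n\in T_0\cap T_\varepsilon=T_0\cap-T_0=\{0\}$.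
\end{proof}

It remains to exclude nilpotent elements and zero divisors. Zero divisors can be traced back to nilpotents by asking for the class of one well-chosen element.

\begin{lemma}\label{lem:zerodiv}
If $ab=0$ in $B$, then $a$ or $b$ is nilpotent.
\end{lemma}

\begin{proof}
Put $a_1=a^n$ and $b_1=b^n$. These are in $T_0$, and $a_1b_1=0$. Let $x=b_1-a_1$ and $\delta=[x]$. Then
\[
a_1x=-a_1^2,\qquad xb_1=b_1^2 .
\]
If $\delta\ne0$, then $b_1^2\in T_0$ and $b_1^2=xb_1\in T_\delta$, so $b_1^2$ is nilpotent by Lemma \ref{lem:overlap}, and so is $b$. If $\delta=0$, then $x\in T_0$, so $-a_1^2=a_1x\in T_0$, while $a_1^2\in T_0$. Hence $a_1^2=0$ by Lemma \ref{lem:support}, and $a$ is nilpotent.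
\end{proof}

\begin{lemma}\label{lem:reduced}
$B$ has no nonzero nilpotent elements.
\end{lemma}

\begin{proof}
The idea is that nilpotents are infinitesimal with respect to $T_0$. If $g\in B$ is nilpotent, then
\begin{equation}\label{eq:root}
1+g=h^n\in T_0,\qquad h=\sum_{i\ge0}\binom{1/n}ig^i ,
\end{equation}
the sum being finite; this uses $\mathbb Q\subseteq B$.

It suffices to show that $a^2=0$ implies $a=0$: if $a\neq 0$ is nilpotent and $r\ge2$ is minimal with $a^r=0$, then $a^{r-1}$ is a nonzero element of square zero. So let $a^2=0$ and suppose $a\ne0$. For every $c\in B$ we have $(ca)(ac)=0$. By Lemma \ref{lem:zerodiv}, $ca$ or $ac$ is nilpotent. Then both are, because $(ca)^{i+1}=c(ac)^ia$ and $(ac)^{i+1}=a(ca)^ic$. In particular, $dca$ is nilpotent for all $c,d\in B$. Since $(cad)^{i+1}=ca(dca)^id$, every $cad$ is nilpotent too.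

By \eqref{eq:star} for the ideal $I=BaB\neq0$, we can write $-1=s+\sum_{i=1}^mg_i$ with $s\in T_0$ and each $g_i$ of the form $c_iad_i$, hence nilpotent. Put $M=m+1$. By \eqref{eq:root},
\[
T_0\ni\sum_{i=1}^m(1+Mg_i)=m+M(-1-s)=-1-Ms .
\]
Adding $Ms\in T_0$ gives $-1\in T_0$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:domain}
$B$ is a domain. Every nonzero $b\in B$ lies in exactly one $T_\gamma$, namely $\gamma=[b]$. Consequently $[ab]=[a]+[b]$ for $a,b\ne0$, and $T_\gamma=\{b\ne0:[b]=\gamma\}\cup\{0\}$.
\end{proposition}

\begin{proof}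
$B\ne0$, as $-1\notin T_0$ and $0\in T_0$. Lemmas \ref{lem:zerodiv} and \ref{lem:reduced} show that $B$ is a domain. By Lemmas \ref{lem:overlap} and \ref{lem:reduced} no nonzero element lies in two different sets $T_\gamma$. If $a,b\ne0$, then $ab\ne0$ and $ab\in T_{[a]}T_{[b]}\subseteq T_{[a]+[b]}$, so $[ab]=[a]+[b]$. The description of $T_\gamma$ is a restatement of the second assertion.
\end{proof}

\section{End of the proofs}

\begin{proof}[Proof of Theorems \ref{thm:B} and \ref{thm:A}]
We prove (1)$\Rightarrow$(3). Assume (1), and let $B$ and $\Gamma$ be as in Section \ref{sec:domain}. By Corollary \ref{cor:cyclic} there is an injective homomorphism $\chi:\Gamma\to\mathbb C^*$; its values are $2^k$-th roots of unity, and $\chi(\varepsilon)=-1$. Put $\sigma(0)=0$ and $\sigma(b)=\chi([b])$ for $b\in B$, $b\ne0$.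
\begin{itemize}
\item $\sigma$ is multiplicative, because $B$ is a domain and $[ab]=[a]+[b]$ for $a,b\ne0$.
\item $\sigma(-1)=\chi(\varepsilon)=-1$.
\item As $\chi$ is injective, $P_\sigma=\{b\ne0:[b]=0\}\cup\{0\}=T_0$, which is closed under addition.
\item $\sigma(b)^{2^k}=1$ for $b\ne0$.
\item If $|w'|\in H_0'$, then $\nu(w')\in T_{H_0'}\subseteq T_0$, so $\sigma(\nu(w'))\in\{0,1\}$.
\end{itemize}
By Lemma \ref{lem:red}(c), $\sigma\circ\pi$ is a signature as in (3). The other implications were proved at the end of Section \ref{sec:intro}. For even $n$, Theorem \ref{thm:A} is the equivalence of (1) and (2) for $H_0=0$, $J=0$, since then $T_{H_0}=\Sigma_n(A)$. The case of odd $n$ was settled in Section \ref{sec:intro}.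
\end{proof}

\begin{proof}[Proof of Corollary \ref{cor:C}]
The first and the last equivalence are Theorem \ref{thm:A} for $n$ and for $2^k$. Since $2^k\mid n$, we have $\mathrm{Sper}_{2^k}(A)\subseteq\mathrm{Sper}_n(A)$. If $\mathrm{Sper}_n(A)\ne\emptyset$, then Theorem \ref{thm:B}, (2)$\Rightarrow$(3), with $H_0=0$ and $J=0$ gives $\mathrm{Sper}_{2^k}(A)\ne\emptyset$.
\end{proof}

\section{The $2$-part of $n$ cannot be lowered}

For the proof of Proposition \ref{prop:D} we combine Example \ref{ex:laurent} with the observation \eqref{eq:commutator}. We want a ring carrying a signature in the style of Example \ref{ex:laurent}, of exponent $2m$, but none of exponent $m$. By \eqref{eq:commutator}, commutators of units are in $\Pi_m$. So we make $-z^m$ a commutator of units: this forces $-1=(-z^m)(z^{-1})^m\in\Pi_m$, while a signature of exponent $2m$ may take the value $-1$ at $z^m$ and hence the value $1$ at the commutator.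

\begin{proof}[Proof of Proposition \ref{prop:D}]
Let $m$ be even and $q=-z^m$. Let $A_m$ be the ring generated over $\mathbb Q[z^{\pm1}]$, with $z$ central, by $a^{\pm1}$ and $b^{\pm1}$ subject to
\[
ab=q\,ba .
\]
This is an iterated skew Laurent polynomial ring over $\mathbb Q[z^{\pm1}]$, hence a Noetherian domain, and the monomials $z^la^ib^j$ with $l,i,j\in\mathbb Z$ form a $\mathbb Q$-basis.

\emph{$\mathrm{ps}_m(A_m)=1$.} Since $aba^{-1}b^{-1}=q=-z^m$, we have
\[
a\,b\,a^{-1}\,b^{-1}\cdot a^{m-1}(a^{-1})^{m-1}\,b^{m-1}(b^{-1})^{m-1}\cdot(z^{-1})^m=-1 ,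
\]
and each of the letters $a,b,a^{-1},b^{-1},z^{-1}$ occurs exactly $m$ times on the left. So $-1\in\Pi_m(A_m)$.

\emph{$\mathrm{ps}_{2m}(A_m)=\infty$.} By \eqref{eq:easy} it suffices to give a signature of exponent $2m$. From $b^ja^{i'}=q^{-ji'}a^{i'}b^j$ we get
\begin{equation}\label{eq:torus}
z^la^ib^j\cdot z^{l'}a^{i'}b^{j'}=(-1)^{ji'}z^{\,l+l'-mji'}a^{i+i'}b^{j+j'} .
\end{equation}
Order the monomials $z^la^ib^j$ lexicographically by $(i,j,l)$. By \eqref{eq:torus}, left and right multiplication by a fixed monomial are strictly order preserving, up to the sign of the product. Indeed, in both cases $i$ and $j$ are shifted by constants, and among monomials with equal $i$ and equal $j$ the exponent $l$ is also shifted by a constant. Therefore, if $x_0$ and $y_0$ are the least monomials of $f$ and $g$, then $x_0y_0$ is (up to sign) strictly smaller than all other products of a monomial of $f$ and a monomial of $g$. So the least term of $fg$ is the product of the least terms of $f$ and $g$.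

Let $\zeta$ be a primitive $2m$-th root of unity, so $\zeta^m=-1$. If $c\,z^la^ib^j$ is the least term of $f\ne0$, put $\sigma(f)=\mathrm{sgn}(c)\,\zeta^l$; put $\sigma(0)=0$.
\begin{itemize}
\item \emph{Multiplicativity.} For nonzero $f,g$ with least terms $c\,z^la^ib^j$ and $c'z^{l'}a^{i'}b^{j'}$, equation \eqref{eq:torus} shows that $\sigma(fg)=\sigma(f)\sigma(g)\cdot(-1)^{ji'}\zeta^{-mji'}$. The last factor $(-1)^{ji'}\zeta^{-mji'}$ is $(-1)^{ji'}(-1)^{ji'}=1$.
\item \emph{Normalization and exponent.} $\sigma(-1)=-1$, and $\sigma(f)^{2m}=1$ for $f\neq0$.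
\item \emph{Addition.} Let $f,g\in P_\sigma$ be nonzero. If their least monomials differ, the least term of $f+g$ is that of $f$ or that of $g$. If they coincide, then $\mathrm{sgn}(c)\,\zeta^l=1=\mathrm{sgn}(c')\,\zeta^l$ shows that the least coefficients $c$, $c'$ have the same sign. So they do not cancel. In both cases $\sigma(f+g)=1$.
\end{itemize}
Hence $\mathrm{Sper}_{2m}(A_m)\ne\emptyset$ and $\mathrm{ps}_{2m}(A_m)=\infty$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} ``The aim of this paper is to introduce the notion of the $n$-th product level $\text{ps}n$ of an associative unital ring and study its properties. Our main resul'', \texttt{http://srag.fmf.uni-lj.si/preprints/sucrev.pdf}.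
\end{thebibliography}

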